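\title{Positive association for linear extensions of lexicographic sums over two chains}

\begin{abstract}
Let $P$ be a lexicographic sum of finite posets over a poset whose ground set is the disjoint union of two chains, and let $Y$ and $Z$ be the parts of $P$ that come from the two chains. We prove that, for a uniformly random linear extension $L$ of $P$, the random relation $\{(y,z)\in Y\times Z: y<_L z\}$ is positively associated. In particular, any two events of the form ``$y<_L z$ for all $(y,z)\in Q$'' are positively correlated; this proves a conjecture that contains theorems of Shepp and of Graham, Yao and Yao as special cases. The proof is an induction on the number of summands. It cuts a linear extension at two different places, one that leaves the upper part unconditioned and one that leaves the lower part unconditioned, and it applies the FKG inequality to the law of the second cut.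
\end{abstract}

\section{Introduction}

All posets in this paper are finite. A \emph{linear extension} of a poset $P$ is a linear order $L$ on its ground set such that $x<_L y$ whenever $x<y$ in $P$. We write $E(P)$ for the set of linear extensions of $P$. For a set $Q$ of ordered pairs of elements of $P$, let $E_P[Q]$ be the set of $L\in E(P)$ such that $y<_L z$ for every $(y,z)\in Q$.

Split the ground set of $P$ into two parts $Y$ and $Z$, and choose $L\in E(P)$ uniformly at random. Each event $y<_L z$ with $y\in Y$, $z\in Z$ says that $Y$ comes early relative to $Z$, so one expects such events to favor one another. If $P$ is an antichain on $y,z,z'$, then $y<_Lz$ and $y<_Lz'$ each have probability $1/2$, and both hold with probability $1/3>1/4$. The common direction of the pairs matters: $y<_Lz$ and $z'<_Ly$ both hold with probability $1/6<1/4$. The structure of $P$ matters as well.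

\begin{example}\label{ex:N}
Let $Y=\{y_1,y_2\}$ be an antichain, let $Z=\{z_1<z_2\}$, and let the relations between $Y$ and $Z$ be $y_1<z_2$ and $z_1<y_2$. The linear extensions are
\[
y_1z_1z_2y_2,\quad y_1z_1y_2z_2,\quad z_1y_1y_2z_2,\quad z_1y_1z_2y_2,\quad z_1y_2y_1z_2 .
\]
For $Q_1=\{(y_1,z_1)\}$ and $Q_2=\{(y_2,z_2)\}$ we find $|E_P[Q_1]|=2$, $|E_P[Q_2]|=3$ and $|E_P[Q_1\cup Q_2]|=1$. The two events are negatively correlated, since $\frac15<\frac25\cdot\frac35$.
\end{example}

So the question is for which $P$, $Y$, $Z$ the expected correlation holds. Given a poset $P_0$ with ground set $\{x_1,\dots,x_n\}$ and posets $S_1,\dots,S_n$, the \emph{lexicographic sum} $\sum_{P_0}S_i$ is obtained from disjoint copies of the $S_i$, each with its own order, by adding all relations $u<v$ with $u\in S_i$, $v\in S_j$ and $x_i<x_j$ in $P_0$. The following statement is posed as a conjecture in \cite{CI}.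

\begin{theorem}\label{thm:conj}
Let $P_0$ be a poset whose ground set is the disjoint union of two chains $Y_0=\{x_1,\dots,x_m\}$ and $Z_0=\{x_{m+1},\dots,x_n\}$; relations between $Y_0$ and $Z_0$ are allowed. Let $S_1,\dots,S_n$ be any finite posets, let $Y$ be the union of the ground sets of $S_1,\dots,S_m$ and $Z$ the union of the ground sets of $S_{m+1},\dots,S_n$, and let $P=\sum_{P_0}S_i$. Then for all $Q_1,Q_2\subseteq Y\times Z$,
\[
|E_P[Q_1]|\,|E_P[Q_2]|\le |E_P[Q_1\cup Q_2]|\,|E(P)| .
\]
\end{theorem}

When $Y_0$ and $Z_0$ have one element each, this is Shepp's theorem: $Y$ and $Z$ carry arbitrary orders, and either there is no relation between them or one lies entirely below the other. When every $S_i$ has one element, it is a theorem of Graham, Yao and Yao: $Y$ and $Z$ are chains, and the relations between them are arbitrary. Theorem~\ref{thm:conj} allows incomparable pairs inside $Y$ and $Z$ together with relations between $Y$ and $Z$, as long as the latter hold between whole summands. Example~\ref{ex:N} marks the boundary from two sides. Read with four one-element summands, it shows that the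 inequality can fail when only one of $Y_0,Z_0$ is a chain. Read with $Y$ as a single summand, it shows that the inequality can fail when the relations between $Y$ and $Z$ do not respect the summands.

Section~\ref{sec:main} states the stronger theorem that we prove by induction. Section~\ref{sec:tools} collects the tools, all derived from the FKG inequality. Section~\ref{sec:example} runs the argument on a poset with six elements, and Sections~\ref{sec:cuts}--\ref{sec:proof} give the general proof.

\section{Two-chain sums and the main theorem}\label{sec:main}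

We identify a subset of a poset with the induced subposet, and write $P|_V$ for the restriction of $P$ to $V$ and $P-x$ for $P$ with $x$ deleted. A \emph{downset} is a set $D$ such that $x<y\in D$ implies $x\in D$; its complement is an \emph{upset}. For disjoint posets $R,R'$, the \emph{disjoint sum} $R+R'$ adds no relation and the \emph{linear sum} $R\oplus R'$ puts $R$ below $R'$. Let $e(R)=|E(R)|$, with $e(\emptyset)=1$. Then
\[
e(R\oplus R')=e(R)\,e(R'),\qquad e(R+R')=\binom{|R|+|R'|}{|R|}\,e(R)\,e(R').
\]
If $D$ is a downset of $P$, concatenation is a bijection from $E(D)\times E(P\setminus D)$ onto the set of $L\in E(P)$ that have $D$ as an initial segment; and every initial segment of a linear extension is a downset.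

A \emph{two-chain sum} is a poset $P$ on a disjoint union $Y\sqcup Z$ with
\[
P|_Y=A_1\oplus\dots\oplus A_p,\qquad P|_Z=B_1\oplus\dots\oplus B_q ,
\]
where the \emph{blocks} $A_i,B_j$ are nonempty and, for all $i,j$, either every element of $A_i$ is below every element of $B_j$ (written $A_i<B_j$), or $B_j<A_i$, or there is no relation between $A_i$ and $B_j$. After empty summands are deleted, the posets of Theorem~\ref{thm:conj} are exactly the two-chain sums. The class is closed under restriction: for $V\subseteq Y\cup Z$, intersecting the blocks with $V$ and deleting empty ones exhibits $P|_V$ as a two-chain sum with at most as many blocks.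

For a linear order $L$ on a subset of $Y\cup Z$ put
\[
T(L)=\{(y,z): y\in Y,\ z\in Z,\ y<_Lz\},
\]
and for a poset $R$ on a subset of $Y\cup Z$ let $T_R$ denote the random set $T(L)$ with $L$ uniform on $E(R)$. A function $F:2^{Y\times Z}\to\mathbb R$ is \emph{increasing} if $S\subseteq S'$ implies $F(S)\le F(S')$. For fixed $S_0$ the function $S\mapsto F(S_0\cup S)$ is then increasing too, and we will apply results about smaller posets to functions of this form.

\begin{theorem}\label{thm:main}
Let $P$ be a two-chain sum on $Y\sqcup Z$.
\begin{itemize}
\item[(PA)] $\mathbb E[F(T_P)G(T_P)]\ge \mathbb EF(T_P)\,\mathbb EG(T_P)$ for all increasing $F,G$.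
\item[(M$_Y$)] If $a\in Y$ is minimal in $P$, then $\mathbb EF(T_P)\le \mathbb EF\big((\{a\}\times Z)\cup T_{P-a}\big)$ for all increasing $F$.
\item[(M$_Z$)] If $z\in Z$ is minimal in $P$, then $\mathbb EF(T_P)\ge \mathbb EF(T_{P-z})$ for all increasing $F$.
\end{itemize}
\end{theorem}

Property (PA) is called \emph{positive association} of $T_P$.

\begin{proof}[Proof of Theorem~\ref{thm:conj} from Theorem~\ref{thm:main}]
Let $F(S)=\mathbf 1[Q_1\subseteq S]$ and $G(S)=\mathbf 1[Q_2\subseteq S]$. Both are increasing and $F(S)G(S)=\mathbf 1[Q_1\cup Q_2\subseteq S]$. Multiply (PA) by $|E(P)|^2$.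
\end{proof}

The statements (M$_Y$) and (M$_Z$) are what makes the induction close. If $x$ is minimal in $P$, then $\{x\}$ is a downset, so given that $x$ is the first element of $L$, the rest of $L$ is uniform on $E(P-x)$. If $x=a\in Y$, then $T(L)$ consists of the full row $\{a\}\times Z$ and the pairs coming from the rest; if $x=z\in Z$, then $T(L)$ has no pair ending in $z$. Hence (M$_Y$) and (M$_Z$) say
\begin{equation}\label{eq:first}
\mathbb E F(T(L))\le \mathbb E[F(T(L))\mid a \text{ is first}],\qquad
\mathbb E F(T(L))\ge \mathbb E[F(T(L))\mid z \text{ is first}].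
\end{equation}
When $Y$ has other minimal elements, the event that $a$ is first need not be determined by $T(L)$, so (M$_Y$) is not an instance of (PA) and requires its own proof.

The block structure enters all counting through the next lemma. For a linear order $L$ on $Y\cup Z$, list $Z$ in the order $L$ and let $i_k$ be the number of elements of $Y$ that precede the $k$-th element of $Z$. The vector $i=(i_1\le\dots\le i_{|Z|})$ with entries in $\{0,\dots,|Y|\}$ is the \emph{position vector} of $L$. It records how the two parts are interleaved, so $L$ is determined by the triple $(L|_Y,L|_Z,i)$, and every triple occurs. For a block $B_j$ let $\ell_j$ be the total size of the blocks $A_i$ below $B_j$ and $g_j$ the total size of the blocks $A_i$ not above $B_j$. Call $i$ \emph{admissible} if $\ell_j\le i_k\le g_j$ whenever $|B_1|+\dots+|B_{j-1}|<k\le |B_1|+\dots+|B_j|$.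

\begin{lemma}\label{lem:vectors}
Let $P$ be a two-chain sum. Then $L\in E(P)$ if and only if $L|_Y\in E(Y)$, $L|_Z\in E(Z)$ and the position vector of $L$ is admissible.
\end{lemma}

\begin{proof}
Let $L|_Y\in E(Y)$ and $L|_Z\in E(Z)$. In both orders the blocks appear one after the other, so the $k$-th element of $Z$ lies in $B_j$ exactly for the range of $k$ above. By transitivity the blocks below $B_j$ form an initial run of $A_1,\dots,A_p$ and those above $B_j$ a final run. An element of $B_j$ follows the initial run if and only if at least $\ell_j$ elements of $Y$ precede it, and it precedes the final run if and only if at most $g_j$ elements of $Y$ precede it.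
\end{proof}

\section{The FKG inequality and three consequences}\label{sec:tools}

A lattice is \emph{distributive} if $x\wedge(y\vee w)=(x\wedge y)\vee(x\wedge w)$ always holds. Products of chains with the coordinatewise order are distributive, and so is every \emph{sublattice} of a distributive lattice, that is, every nonempty subset closed under $\vee$ and $\wedge$. A family of sets closed under $\cup$ and $\cap$ is an example. A function $\mu\ge0$ on a lattice is \emph{log-supermodular} if $\mu(x)\mu(y)\le\mu(x\vee y)\mu(x\wedge y)$ for all $x,y$. This holds with equality for comparable $x,y$; constant functions and products of log-supermodular functions are log-supermodular.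

\begin{theorem}[FKG inequality \cite{FKG}]\label{thm:fkg}
Let $\Gamma$ be a finite distributive lattice and $\mu:\Gamma\to[0,\infty)$ log-supermodular. If $f,g:\Gamma\to\mathbb R$ are both increasing or both decreasing, then $\sum fg\mu\,\sum\mu\ge\sum f\mu\,\sum g\mu$. If one is increasing and the other decreasing, the inequality is reversed.
\end{theorem}

Zeros of $\mu$ are harmless, because the support of a nonzero log-supermodular function is a sublattice. The reversed inequality will be used in this form: if $h\ge0$, $\sum h\mu>0$, and one of $f,h$ is increasing and the other decreasing, then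
\begin{equation}\label{eq:tilt}
\frac{\sum fh\mu}{\sum h\mu}\le\frac{\sum f\mu}{\sum\mu}.
\end{equation}
In words, reweighting $\mu$ by $h$ lowers the mean of $f$.

Linear extensions do not form a lattice in an obvious way, but labelings do. Let $[N]=\{1,\dots,N\}$ and call $u:R\to[N]$ \emph{strict} if $x<y$ implies $u(x)<u(y)$. The pointwise maximum of strict maps $u,v$ is strict: if $x<y$ and the maximum at $x$ is $u(x)$, then $u(x)<u(y)\le\max(u(y),v(y))$. For the minimum, if the minimum at $y$ is $u(y)$, then $\min(u(x),v(x))\le u(x)<u(y)$. With $k=|R|$, each $L\in E(R)$ is the order induced by exactly $\binom Nk$ injective strict maps, and there are at most $\binom k2N^{k-1}$ non-injective maps $R\to[N]$. So for large $N$ a uniform strict map simulates a uniform linear extension.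

\begin{lemma}[Fishburn's inequality]\label{lem:fishburn}
If $D,D'$ are downsets of a poset, or upsets of a poset, then
\[
\frac{e(D)}{|D|!}\cdot\frac{e(D')}{|D'|!}\le\frac{e(D\cup D')}{|D\cup D'|!}\cdot\frac{e(D\cap D')}{|D\cap D'|!}.
\]
\end{lemma}

\begin{proof}
Reversing the order exchanges upsets and downsets and preserves $e$, so let $D,D'$ be downsets and $K=D\cap D'$. Let $u:D\cup D'\to[N]$ have independent uniform values, and for $I\subseteq D\cup D'$ let $O_I$ be the event that $u|_I$ is strict. By the count above, $\Pr(O_I)=e(I)\binom{N}{|I|}N^{-|I|}+O(1/N)\to e(I)/|I|!$ as $N\to\infty$.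

A relation $x<y$ in $D\cup D'$ lies inside whichever of $D,D'$ contains $y$, so $O_{D\cup D'}=O_D\cap O_{D'}$. Condition on $u|_K=w$ with $w$ strict. A relation $x<y$ of $D$ that is not inside the downset $K$ has $y\in D\setminus D'$; either $x\in D\setminus D'$, and $w$ plays no role, or $x\in K$, and the requirement is $u(y)>w(x)$. Raising $w$ makes these requirements stronger, so $\varphi(w)=\Pr(O_D\mid w)$ is decreasing in $w$, and by symmetry so is $\psi(w)=\Pr(O_{D'}\mid w)$. The values of $u$ on the disjoint sets $D\setminus D'$ and $D'\setminus D$ are independent, so $\Pr(O_D\cap O_{D'}\mid w)=\varphi(w)\psi(w)$. For $N\ge|K|$ the strict maps $K\to[N]$ form a sublattice of $[N]^K$, and given $O_K$ the map $w$ is uniform on it. FKG gives $\Pr(O_{D\cup D'}\mid O_K)\ge\Pr(O_D\mid O_K)\Pr(O_{D'}\mid O_K)$. All three events are contained in $O_K$, so multiplying by $\Pr(O_K)^2$ yields $\Pr(O_{D\cup D'})\Pr(O_K)\ge\Pr(O_D)\Pr(O_{D'})$. Let $N\to\infty$.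
\end{proof}

The next lemma treats the case without relations between the two parts. Part (a) is the association form of Shepp's theorem; (b) and (c) condition on a given element being last or first.

\begin{lemma}\label{lem:shepp}
Let $A$ and $W$ be posets with ground sets in $Y$ and $Z$ respectively, and let $F,G$ be increasing.
\begin{itemize}
\item[(a)] $\mathbb E[F(T_{A+W})G(T_{A+W})]\ge\mathbb EF(T_{A+W})\,\mathbb EG(T_{A+W})$.
\item[(b)] If $w$ is maximal in $W$, then $\mathbb EF(T_{A+W})\le\mathbb EF\big(T_{A+(W-w)}\cup(A\times\{w\})\big)$.
\item[(c)] If $a$ is minimal in $A$, then $\mathbb EF(T_{A+W})\le\mathbb EF\big(T_{(A-a)+W}\cup(\{a\}\times W)\big)$.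
\end{itemize}
\end{lemma}

\begin{proof}
Let $\Gamma_N(A,W)$ be the set of strict maps $u:A+W\to[N]$, ordered by $u\preceq v$ if $u\ge v$ on $A$ and $u\le v$ on $W$. The join takes minima on $A$ and maxima on $W$, the meet does the opposite, and strictness only compares values within $A$ or within $W$; so for large $N$ this is a sublattice of a product of chains. The order is chosen to make $\tau(u)=\{(x,y)\in A\times W:u(x)<u(y)\}$ increasing: if $u\preceq v$ and $u(x)<u(y)$, then $v(x)\le u(x)<u(y)\le v(y)$. For injective $u$, $\tau(u)=T(L)$ for the induced order $L$, so under the uniform measure on $\Gamma_N(A,W)$ the law of $\tau(u)$ tends to that of $T_{A+W}$ as $N\to\infty$. Part (a) is FKG with constant weight for $F\circ\tau$ and $G\circ\tau$, followed by this limit.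

(b) Let $\Gamma'=\Gamma_N(A,W-w)$. As $w$ is maximal, $u'\in\Gamma'$ has $h(u')=N-\max\{u'(w'):w'<w\}$ extensions to an element of $\Gamma_N(A,W)$, the maximum of the empty set being $0$. Moving up in $\preceq$ raises the values on $W-w$, so $h$ is decreasing. The function $f(u')=F(\tau(u')\cup(A\times\{w\}))$ is increasing, and $F(\tau(u))\le f(u')$ when $u$ extends $u'$. Grouping the maps $u$ by their restriction $u'$ and using \eqref{eq:tilt} with constant $\mu$,
\[
\frac{\sum_uF(\tau(u))}{|\Gamma_N(A,W)|}\le\frac{\sum_{u'}f(u')h(u')}{\sum_{u'}h(u')}\le\frac{\sum_{u'}f(u')}{|\Gamma'|}.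
\]
Let $N\to\infty$.

(c) Let $\Gamma'=\Gamma_N(A-a,W)$. Now $u'$ has $h(u')=\min\{u'(a'):a'>a\}-1$ extensions, the minimum of the empty set being $N+1$. Moving up in $\preceq$ lowers the values on $A-a$, so $h$ is again decreasing. The display in (b) holds with $f(u')=F(\tau(u')\cup(\{a\}\times W))$.
\end{proof}

Finally we need a source of log-supermodular functions that depend only on cardinality. A sequence $(a_k)_{0\le k\le b}$ of nonnegative numbers is \emph{log-convex} if $a_ka_l\le a_{k-r}a_{l+r}$ whenever $k\le l$, $r\ge0$ and all indices are in range.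

\begin{lemma}\label{lem:logconvex}
\begin{itemize}
\item[(a)] A positive sequence with nondecreasing ratios $a_{k+1}/a_k$ is log-convex.
\item[(b)] A finite sum of positive log-convex sequences is log-convex.
\item[(c)] If $(a_k)_{0\le k\le b}$ is log-convex, then $D\mapsto a_{|D|}$ and $D\mapsto a_{b-|D|}$ are log-supermodular on the subsets of a $b$-element set.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Both $a_k/a_{k-r}$ and $a_{l+r}/a_l$ are products of $r$ consecutive ratios, starting at indices $k-r\le l$; compare them factor by factor.

(b) Taking $k=l$, $r=1$ gives $a^{(i)}_k\le\sqrt{a^{(i)}_{k-1}a^{(i)}_{k+1}}$ for each summand. By the Cauchy--Schwarz inequality $\sum_ia^{(i)}_k\le\sqrt{\sum_ia^{(i)}_{k-1}\sum_ia^{(i)}_{k+1}}$, so the sum has nondecreasing ratios and (a) applies.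

(c) For $|D|\le|D'|$ take $k=|D|$, $l=|D'|$, $r=|D\setminus D'|$; then $k-r=|D\cap D'|$ and $l+r=|D\cup D'|$. This gives the first claim. The second is the first applied to complements, which exchange $\cup$ and $\cap$.
\end{proof}

\section{The method on six elements}\label{sec:example}

Each of the two special cases of Theorem~\ref{thm:conj} follows from one application of FKG, but on different lattices. Without relations between $Y$ and $Z$ we used labelings. If $Y$ and $Z$ are chains, then by Lemma~\ref{lem:vectors} a linear extension is an admissible vector; these vectors form a sublattice of a product of chains and $T(L)$ increases with the vector. Neither lattice serves in general. A relation $y<z$ destroys the first: the labelings $(u(y),u(z))=(1,2)$ and $(3,4)$ have meet $(3,2)$ in the order $\preceq$. The second forgets the order inside the blocks, on which $T(L)$ depends. We therefore remove the block $A_1$ and use induction. The following poset is covered by neither special case.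

Let $A_1=\{a,a'\}$ and $B_1=\{z,z'\}$ be antichains, $A_2=\{b\}$, $B_2=\{w\}$, and let $A_1<B_2$ be the only relation between blocks of $Y$ and $Z$. Let $F=\mathbf 1[a<_Lz]$ and $G=\mathbf 1[b<_Lw]$. A linear extension can be cut into a lower part containing $A_1$ and an upper part containing $b$ in two extreme ways, right after the last element of $A_1$ or right before $b$:
\[
z\;a\;a'\;\big|\;z'\;\big|\;b\;w .
\]
Let $C^-$ and $C^+$ be the sets of elements of $Z$ before the early and the late cut; here $C^-=\{z\}$ and $C^+=\{z,z'\}$.

\emph{The early cut.} Given $C^-=C$, the lower part is an order of $A_1\cup C$ ending in $A_1$, and the upper part is an unrestricted linear extension of the smaller two-chain sum $\{b\}+(Z\setminus C)$. In it $b$ takes each of $4-|C|$ positions with equal probability, and $w$ is the last element of $Z\setminus C$. So the conditional mean of $G$ given the lower part is $\overline G=(3-|C|)/(4-|C|)$: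
\[
\begin{array}{c|cccc}
C^- & \emptyset & \{z\} & \{z'\} & \{z,z'\}\\ \hline
\text{lower}\times\text{upper orders} & 2\cdot8 & 4\cdot3 & 4\cdot3 & 12\cdot2\\
\overline G & 3/4 & 2/3 & 2/3 & 1/2
\end{array}
\]
Thus $e(P)=64$. The set $C^-$ can be read off from $T_1=T(L)\cap(A_1\times Z)$, and it shrinks when $T_1$ grows. So $\overline G$ is an increasing function of $T_1$; in general this is where (M$_Z$) for the upper part is used. The function $\overline F=F$ already depends on $T_1$ only. It remains to show that $T_1$ is positively associated. The early cut does not show this, because its lower part is conditioned: given $C^-=\{z\}$ the lower part is uniform on $zaa'$, $za'a$, $aza'$, $a'za$, and the events $a<_Lz$ and $a'<_Lz$ each have probability $1/4$ but exclude each other.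

\emph{The late cut.} Given $C^+=C$, the lower part is an unrestricted linear extension of $A_1\cup C$, so $T_1$ has the law of Lemma~\ref{lem:shepp} for $A_1+(C\cap B_1)$, with all other pairs present. The upper part is $b$ followed by a linear extension of $Z\setminus C$. Let $\lambda_F(C),\lambda_G(C)$ be the conditional means of $\overline F,\overline G$. For $C=\{z\}$, $z$ is last among $a,a',z$ with probability $\frac13$, so $\lambda_G=\frac13\cdot\frac34+\frac23\cdot\frac23=\frac{50}{72}$. For $C\supseteq\{z,z'\}$, the last element of $A_1$ is second, third, fourth among $a,a',z,z'$ with probabilities $\frac16,\frac13,\frac12$, so $\lambda_G=\frac16\cdot\frac34+\frac13\cdot\frac23+\frac12\cdot\frac12=\frac{43}{72}$.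
\[
\begin{array}{c|ccccc}
C^+ & \emptyset & \{z\} & \{z'\} & \{z,z'\} & Z\\ \hline
\text{lower}\times\text{upper orders} & 2\cdot2 & 6\cdot1 & 6\cdot1 & 24\cdot1 & 24\cdot1\\
\lambda_F & 1 & 1/2 & 1 & 1/2 & 1/2\\
72\,\lambda_G & 54 & 50 & 50 & 43 & 43
\end{array}
\]
Both $\lambda_F$ and $\lambda_G$ decrease as $C$ grows, and the law $\pi$ of $C^+$ is log-supermodular, the only incomparable pair giving $6\cdot6\le24\cdot4$. Lemma~\ref{lem:shepp}(a) for each $C$, and then FKG for $\pi$, give
\[
\mathbb E[FG]=\mathbb E[\overline F\,\overline G]\ \ge\ \sum_C\pi\lambda_F\lambda_G\ \ge\ \sum_C\pi\lambda_F\sum_C\pi\lambda_G=\mathbb EF\,\mathbb EG .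
\]
In numbers: $G=1$ exactly when $C^+\ne Z$, so the table gives $\mathbb E[FG]=\frac{4+3+6+12}{64}$, $\mathbb EF=\frac{37}{64}$, $\mathbb EG=\frac{40}{64}$ and $\sum\pi\lambda_F\lambda_G=\frac{216+150+300+516+516}{72\cdot64}$. Over the denominator $1536$ the chain reads $600\ge566\ge555$.

The late cut alone would not suffice either, because its upper part is conditioned to start in $Y$. Among the orders of an antichain $\{b,b',z\}$ that start with $b$ or $b'$, the events $b<_Lz$ and $b'<_Lz$ each have probability $\frac34$, and both hold with probability $\frac12<\frac9{16}$. The proof uses each cut only for the part that it leaves unconditioned.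

\section{The two cuts}\label{sec:cuts}

\subsection{The lattice of cuts}

Let $P$ be a two-chain sum with $p\ge1$. Put $A=A_1$ and $n=|A|$, and let $Z_<$, $Z_\parallel$, $Z_>$ be the unions of the blocks $B_j$ that are below, unrelated to, and above $A$. By transitivity the blocks below $A$ form an initial run and those above $A$ a final run of $B_1,\dots,B_q$, so $Z=Z_<\oplus Z_\parallel\oplus Z_>$.

In the rest of this section and in Section~\ref{sec:lsm} we assume $p\ge2$ and put $Y'=A_2\cup\dots\cup A_p\ne\emptyset$. Let $Z_{\max}$ be the union of the blocks $B_j$ that are above no block of $Y'$. It is a downset of $Z$ by transitivity, and it contains $Z_<$ because $Z_<$ lies below $Y'$. Let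
\[
\mathcal C=\{C\text{ downset of }Z:\ Z_<\subseteq C\subseteq Z_{\max}\},
\]
a distributive lattice under $\cup$ and $\cap$. It describes all places where a cut can separate $A$ from $Y'$:
\begin{equation}\label{eq:downset}
\text{for } C\subseteq Z:\qquad C\in\mathcal C\iff A\cup C\text{ is a downset of }P .
\end{equation}
Indeed, if $A\cup C$ is a downset, then $C$ is a downset of $Z$, it contains $Z_<$ since $A\neq\emptyset$, and no element of $C$ is above an element of $Y'$. Conversely, let $C\in\mathcal C$. An element below some $x\in A$ lies in $A$ or $Z_<$, and an element below some $z\in C$ lies in $C$ or in $Y\setminus Y'=A$.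

For $C\in\mathcal C$ let $U(C)=P|_{Y'\cup(Z\setminus C)}$, a two-chain sum with fewer than $p+q$ blocks. A \emph{step} is a pair $C$, $C\cup\{z\}$ in $\mathcal C$ with $z\notin C$; then $z$ is minimal in $Z\setminus C$ and $z\in Z_{\max}\setminus Z_<$. If $C\subsetneq C'$ in $\mathcal C$ and $z$ is minimal in $C'\setminus C$, then everything below $z$ in $Z$ lies in $C'$ and not in $C'\setminus C$, hence in $C$; so $C\cup\{z\}\in\mathcal C$. Repeating this joins $C$ to $C'$ by steps, and therefore a function on $\mathcal C$ that does not increase along steps is decreasing.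

For $L\in E(P)$ define
\begin{align*}
C^-(L)&=\{z\in Z: z<_L\text{the last element of }A\},\\
C^+(L)&=\{z\in Z: z<_L\text{the first element of }Y'\},\\
T_1(L)&=T(L)\cap(A\times Z).
\end{align*}
Since $A$ lies below $Y'$, the sets $A\cup C^{\pm}(L)$ are initial segments of $L$, so $C^\pm(L)\in\mathcal C$ by \eqref{eq:downset}. Cutting $L$ after these segments gives two bijections between $E(P)$ and sets of triples $(C,L_1,L_2)$ with $C\in\mathcal C$, $L_1\in E(A\cup C)$, $L_2\in E(U(C))$:
\begin{itemize}
\item[(early)] $C=C^-(L)$; the triples are those in which the last element of $L_1$ is in $A$;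
\item[(late)] $C=C^+(L)$; the triples are those in which the first element of $L_2$ is in $Y'$.
\end{itemize}
In both, $A$ precedes $Z\setminus C$ and $C$ precedes $Y'$, so
\begin{equation}\label{eq:split}
T_1(L)=T(L_1)\cup\big(A\times(Z\setminus C)\big),\qquad T(L)=T_1(L)\cup T(L_2).
\end{equation}

\subsection{The early cut: averaging over the upper part}

For $S\subseteq A\times Z$ let $c(S)=\{z\in Z:(x,z)\notin S\text{ for some }x\in A\}$. An element $z$ precedes the last element of $A$ if and only if some $x\in A$ follows it, so $C^-(L)=c(T_1(L))$. To apply Lemma~\ref{lem:shepp} later we need functions defined on all subsets of $A\times Z$, where $c(S)$ need not belong to $\mathcal C$. So let $\gamma(S)$ be the intersection of $Z_{\max}$ with the smallest downset of $Z$ containing $c(S)\cup Z_<$. Then $\gamma(S)\in\mathcal C$; $\gamma(S)=c(S)$ when $c(S)\in\mathcal C$; and $S\subseteq S'$ implies $c(S')\subseteq c(S)$, hence $\gamma(S')\subseteq\gamma(S)$. For $F:2^{Y\times Z}\to\mathbb R$ put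
\[
\overline F(S)=\mathbb E\,F\big(S\cup T_{U(\gamma(S))}\big)\qquad(S\subseteq A\times Z).
\]

\begin{lemma}\label{lem:early}
Let $F,G$ be increasing and let $T_1=T_1(L)$ with $L$ uniform on $E(P)$.
\begin{itemize}
\item[(a)] $\mathbb EF(T_P)=\mathbb E\overline F(T_1)$.
\end{itemize}
If Theorem~\ref{thm:main} holds for two-chain sums with fewer than $p+q$ blocks, then also:
\begin{itemize}
\item[(b)] $\mathbb E[F(T_P)G(T_P)]\ge\mathbb E[\overline F(T_1)\overline G(T_1)]$;
\item[(c)] $\overline F$ is increasing on $2^{A\times Z}$.
\end{itemize}
\end{lemma}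

\begin{proof}
Use the early bijection and condition on $(C,L_1)$. Then $L_2$ is uniform on $E(U(C))$, the set $T_1$ is fixed by \eqref{eq:split}, and $\gamma(T_1)=c(T_1)=C$. By \eqref{eq:split} the conditional mean of $F(T(L))$ is $\overline F(T_1)$, which gives (a). By (PA) for $U(C)$, applied to $F(T_1\cup\cdot)$ and $G(T_1\cup\cdot)$, the conditional mean of $F(T(L))G(T(L))$ is at least $\overline F(T_1)\overline G(T_1)$, which gives (b).

(c) Fix $S$ and consider $C\mapsto\mathbb EF(S\cup T_{U(C)})$ on $\mathcal C$. In a step $C$, $C\cup\{z\}$, the element $z$ is minimal in $Z\setminus C$ and, being in $Z_{\max}$, above no element of $Y'$. So $z$ is minimal in $U(C)$, and $U(C\cup\{z\})=U(C)-z$. By (M$_Z$) for $U(C)$ the function does not increase along the step, so it is decreasing on $\mathcal C$. For $S\subseteq S'$ we have $\gamma(S')\subseteq\gamma(S)$ and therefore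
\[
\overline F(S)=\mathbb EF\big(S\cup T_{U(\gamma(S))}\big)\le\mathbb EF\big(S\cup T_{U(\gamma(S'))}\big)\le\mathbb EF\big(S'\cup T_{U(\gamma(S'))}\big)=\overline F(S').\qedhere
\]
\end{proof}

\subsection{The late cut: the law of $T_1$ as a mixture}

The problem now concerns $T_1$ alone. For $C\in\mathcal C$ let $W(C)=C\cap Z_\parallel$ and $H(C)=Z_>\cup(Z_\parallel\setminus C)$, and define the random set
\begin{equation}\label{eq:law}
T_1^C=\big(A\times H(C)\big)\cup T_{A+W(C)} .
\end{equation}
For $\Phi:2^{A\times Z}\to\mathbb R$ let $\lambda_\Phi(C)=\mathbb E\Phi(T_1^C)$. Let $\pi$ be the law of $C^+(L)$, and let $\omega(C)$ be the number of admissible position vectors for $U(C)$ with all entries at least $1$. Some $C\in\mathcal C$ may have $\pi(C)=0$, for instance when a block outside $C$ is below $A_2$; but \eqref{eq:law} makes sense for every $C$, so $\lambda_\Phi$ is defined on the whole lattice. Nothing in the next lemma uses induction.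

\begin{lemma}\label{lem:late}
Let $\Phi,\Psi:2^{A\times Z}\to\mathbb R$ be increasing.
\begin{itemize}
\item[(a)] If $\pi(C)>0$, the law of $T_1$ given $C^+=C$ is that of $T_1^C$. Hence $\mathbb E\Phi(T_1)=\sum_C\pi(C)\lambda_\Phi(C)$ and $\mathbb E[\Phi(T_1)\Psi(T_1)]\ge\sum_C\pi(C)\lambda_\Phi(C)\lambda_\Psi(C)$.
\item[(b)] $\lambda_\Phi$ is decreasing on $\mathcal C$.
\item[(c)] $\displaystyle \pi(C)=\frac{e(A)\,e(Y')}{e(P)}\;e(C)\binom{n+|W(C)|}{n}\,e(Z\setminus C)\,\omega(C)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Given $C^+=C$, the late bijection makes $L_1$ uniform on the linear extensions of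
\begin{equation}\label{eq:lower}
P|_{A\cup C}=Z_<\oplus\big(A+W(C)\big)\oplus(C\cap Z_>).
\end{equation}
A uniform linear extension of a linear sum induces a uniform one on each summand, so $T(L_1)$ has the law of $(A\times(C\cap Z_>))\cup T_{A+W(C)}$. Since $Z_<\subseteq C$, we have $(C\cap Z_>)\cup(Z\setminus C)=H(C)$, and \eqref{eq:split} gives the claim. The inequality follows from Lemma~\ref{lem:shepp}(a) for $A+W(C)$, applied for each $C$ to $\Phi$ and $\Psi$ with the fixed set $A\times H(C)$ adjoined.

(b) Consider a step $C$, $C'=C\cup\{z\}$; then $z\notin Z_<$. If $z\in Z_>$, then $W(C')=W(C)$ and $H(C')=H(C)$, so $\lambda_\Phi(C')=\lambda_\Phi(C)$. If $z\in Z_\parallel$, then $W(C')=W(C)\cup\{z\}$ and $H(C)=H(C')\cup\{z\}$. No element of the downset $C$ is above $z\notin C$, so $z$ is maximal in $W(C')$. Lemma~\ref{lem:shepp}(b) for $S\mapsto\Phi((A\times H(C'))\cup S)$ gives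
\[
\lambda_\Phi(C')\le\mathbb E\Phi\big((A\times H(C'))\cup(A\times\{z\})\cup T_{A+W(C)}\big)=\lambda_\Phi(C).
\]

(c) We count the pairs $(L_1,L_2)$. By \eqref{eq:lower} and $C=Z_<\oplus W(C)\oplus(C\cap Z_>)$, there are $e(A)e(C)\binom{n+|W(C)|}{n}$ choices of $L_1$. The order $L_2$ starts in $Y'$ if and only if every entry of its position vector is at least $1$, so by Lemma~\ref{lem:vectors} there are $e(Y')e(Z\setminus C)\omega(C)$ choices of $L_2$.
\end{proof}

\section{The law of the late cut is log-supermodular}\label{sec:lsm}

The factor $\binom{n+|W(C)|}{n}$ in Lemma~\ref{lem:late}(c) works against log-supermodularity: for $n=1$ it takes the values $1,2,3,\dots$, and $2\cdot2>1\cdot3$. What saves the statement is that Fishburn's inequality holds for $e(D)/|D|!$ and so leaves a factorial free. We spend one factorial on the binomial coefficient and another on $\omega$.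

\begin{lemma}\label{lem:lsm}
The law $\pi$ is log-supermodular on $\mathcal C$.
\end{lemma}

\begin{proof}
\emph{Reduction to one block.} Let $C,C'\in\mathcal C$ be incomparable, $z\in C\setminus C'$ and $z'\in C'\setminus C$. Elements of different blocks of $Z$ are comparable; but $z<z'$ would force $z\in C'$ and $z'<z$ would force $z'\in C$. So $z,z'$ lie in one block $B_j$. Write $B_{<j}=B_1\cup\dots\cup B_{j-1}$ and $B_{>j}=B_{j+1}\cup\dots\cup B_q$. Each of $C,C'$ meets $B_j$, hence contains $B_{<j}$, and misses an element of $B_j$, hence is disjoint from $B_{>j}$. Thus $C=B_{<j}\cup D$ and $C'=B_{<j}\cup D'$ with downsets $D,D'$ of $B_j$. As $Z_<$ and $Z_{\max}$ are unions of blocks, $z\in Z_{\max}$ and $z'\notin Z_<$ give $B_j\subseteq Z_{\max}\setminus Z_<$. It suffices to show that $D\mapsto\pi(B_{<j}\cup D)$ is log-supermodular on the downsets of $B_j$.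

Let $b=|B_j|$, $d=|D|$, $m=b-d$ and $C=B_{<j}\cup D$. Then $e(C)=e(B_{<j})e(D)$ and $e(Z\setminus C)=e(B_j\setminus D)e(B_{>j})$. The binomial coefficient in Lemma~\ref{lem:late}(c) depends only on $d$; call it $\beta(d)$. The number $\omega(C)$ depends only on block sizes, hence only on $m$; call it $\rho(m)$. Up to a factor independent of $D$,
\[
\pi(B_{<j}\cup D)\ \propto\ \frac{e(D)}{d!}\cdot\frac{e(B_j\setminus D)}{(b-d)!}\cdot\big[d!\,\beta(d)\big]\cdot\big[(b-d)!\,\rho(b-d)\big].
\]
The first factor is log-supermodular in $D$ by Lemma~\ref{lem:fishburn} for downsets, and the second by Lemma~\ref{lem:fishburn} for the upsets $B_j\setminus D$, since complementation exchanges $\cup$ and $\cap$. By Lemma~\ref{lem:logconvex}(c) it remains to show that $d!\,\beta(d)$ and $m!\,\rho(m)$ are log-convex on $\{0,\dots,b\}$.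

\emph{The sequence $d!\,\beta(d)$.} If $B_j\subseteq Z_>$, then $W(C)=Z_\parallel$, $\beta$ is a positive constant, and the ratios are $d+1$. If $B_j\subseteq Z_\parallel$, let $s=|B_{<j}\cap Z_\parallel|$. Then $d!\,\beta(d)=d!\,(n+s+d)!/(n!\,(s+d)!)$ has ratios
\[
(n+s+d+1)\cdot\frac{d+1}{d+1+s},
\]
a product of two positive nondecreasing functions of $d$. Lemma~\ref{lem:logconvex}(a) applies in both cases.

\emph{The sequence $m!\,\rho(m)$.} In a position vector for $U(C)$, the entries $i_1,\dots,i_m$ belong to $B_j\setminus D$ and the remaining ones to $B_{>j}$. All bounds of Lemma~\ref{lem:vectors} are total sizes of blocks of $Y'$ and do not depend on $D$. For $i_1,\dots,i_m$ the lower bound is $0$, because $B_j\subseteq Z_{\max}$ is above no block of $Y'$, and the upper bound is the total size $g\le|Y'|$ of the blocks of $Y'$ not above $B_j$. For $1\le i\le|Y'|$ let $\sigma(i)$ be the number of weakly increasing vectors for the elements of $B_{>j}$ that satisfy their bounds and have first entry $i$; if $B_{>j}=\emptyset$, let $\sigma(i)=\mathbf 1[i=|Y'|]$. These numbers do not depend on $m$. Sorting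 the vectors counted by $\rho(m)$ by the value $i$ of the first entry for $B_{>j}$,
\[
\rho(m)=\sum_{i=1}^{|Y'|}\sigma(i)\,\big|\{1\le i_1\le\dots\le i_m\le\min(i,g)\}\big| .
\]
If $g=0$, then $\rho(m)=0$ for $m>0$; the product $a_ka_l$ of two terms of such a sequence with $k\le l$ vanishes unless $k=l=0$, which forces $r=0$, so the sequence is log-convex. If $g\ge1$, put $h_i=\min(i,g)\ge1$. There are $\binom{m+h_i-1}{m}$ weakly increasing sequences of length $m$ in $\{1,\dots,h_i\}$, so
\[
m!\,\rho(m)=\sum_{i:\,\sigma(i)>0}\sigma(i)\,\frac{(m+h_i-1)!}{(h_i-1)!}.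
\]
Each term is positive with ratios $m+h_i$. By Lemma~\ref{lem:logconvex}(a),(b) the sum is log-convex, or identically zero if it is empty.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We use induction on the number $p+q$ of blocks. If $Y$ or $Z$ is empty, then $Y\times Z=\emptyset$ and all three statements are equalities or vacuous. Let $p,q\ge1$ and assume the theorem for fewer blocks.

\subsection*{Reduction of (M$_Z$) to (M$_Y$)}
Keep the order of $P$ and exchange the roles of $Y$ and $Z$; the result is a two-chain sum with $p+q$ blocks. For $S\subseteq Y\times Z$ let $S^c=\{(z,y)\in Z\times Y:(y,z)\notin S\}$. The map $S\mapsto S^c$ is an inclusion-reversing bijection, and the exchange replaces $T(L)$ by $T(L)^c$. For increasing $F$, the function $F'$ defined by $F'(S^c)=-F(S)$ is increasing. If $z\in Z$ is minimal, then (M$_Y$) for the exchanged sum and $F'$, in the form \eqref{eq:first}, reads $-\mathbb EF(T(L))\le-\mathbb E[F(T(L))\mid z\text{ is first}]$, which is (M$_Z$) for $P$. So it suffices to prove (PA) and (M$_Y$) for every two-chain sum with $p+q$ blocks.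

\subsection*{The case $p=1$}
Here $P=Z_<\oplus(A+Z_\parallel)\oplus Z_>$, so $T_P$ has the law of $(A\times Z_>)\cup T_{A+Z_\parallel}$, and (PA) is Lemma~\ref{lem:shepp}(a). If $a\in A$ is minimal in $P$, then $Z_<=\emptyset$ and $T_{P-a}$ has the law of $((A-a)\times Z_>)\cup T_{(A-a)+Z_\parallel}$. Lemma~\ref{lem:shepp}(c) for $S\mapsto F((A\times Z_>)\cup S)$ gives
\[
\mathbb EF(T_P)\le\mathbb EF\big((A\times Z_>)\cup(\{a\}\times Z_\parallel)\cup T_{(A-a)+Z_\parallel}\big)=\mathbb EF\big((\{a\}\times Z)\cup T_{P-a}\big).
\]

\subsection*{(PA) for $p\ge2$}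
By Lemma~\ref{lem:early}(c), $\overline F$ and $\overline G$ are increasing, so $\lambda_{\overline F}$ and $\lambda_{\overline G}$ are decreasing on $\mathcal C$ by Lemma~\ref{lem:late}(b). Using in turn Lemma~\ref{lem:early}(b), Lemma~\ref{lem:late}(a), FKG for the log-supermodular law $\pi$, and Lemmas~\ref{lem:late}(a) and \ref{lem:early}(a),
\begin{align*}
\mathbb E[F(T_P)G(T_P)]&\ge\mathbb E[\overline F(T_1)\overline G(T_1)]\ge\sum_C\pi\lambda_{\overline F}\lambda_{\overline G}\\
&\ge\Big(\sum_C\pi\lambda_{\overline F}\Big)\Big(\sum_C\pi\lambda_{\overline G}\Big)=\mathbb EF(T_P)\,\mathbb EG(T_P).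
\end{align*}

\subsection*{(M$_Y$) for $p\ge2$}
Let $a\in Y$ be minimal in $P$. Then $a\in A$, since $Y'$ lies above $A$, and $Z_<=\emptyset$, so $Z=Z_\parallel\cup Z_>$.

If $A=\{a\}$, then $a$ is the least element of $Y$, so $a$ is first in $L$ if and only if $\{a\}\times Z\subseteq T(L)$. The indicator $G$ of this event is an increasing function of $T(L)$ with positive mean, and (PA) for $P$, divided by $\mathbb EG(T_P)$, is the first inequality in \eqref{eq:first}.

Let $n\ge2$. The poset $\widetilde P=P-a$ has blocks $\widetilde A=A-a,A_2,\dots,A_p$ and $B_1,\dots,B_q$, with the same relations between blocks. We compare $P$ and $\widetilde P$ through their cuts, using for $\widetilde P$ only Lemmas~\ref{lem:early}(a), \ref{lem:late} and \ref{lem:lsm}. The objects $Y'$, $Z_<$, $Z_\parallel$, $Z_>$, $Z_{\max}$, $\mathcal C$, $U(C)$, $W(C)$, $H(C)$, $\omega(C)$ are the same for both posets; the others carry a tilde when they refer to $\widetilde P$. Let $F_a(S)=F((\{a\}\times Z)\cup S)$, and for $S\subseteq\widetilde A\times Z$ let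
\[
\Phi(S)=\overline F\big((\{a\}\times Z)\cup S\big),
\]
which is increasing by Lemma~\ref{lem:early}(c) for $P$. A full row contributes nothing to $c$, so $c((\{a\}\times Z)\cup S)=\widetilde c(S)$, and hence $\gamma((\{a\}\times Z)\cup S)=\widetilde\gamma(S)$. Therefore $\Phi(S)=\mathbb EF_a(S\cup T_{U(\widetilde\gamma(S))})$ is the average of $F_a$ formed in $\widetilde P$, and Lemmas~\ref{lem:early}(a) and \ref{lem:late}(a) for $\widetilde P$ give
\[
\mathbb EF\big((\{a\}\times Z)\cup T_{P-a}\big)=\mathbb E\Phi(\widetilde T_1)=\sum_C\widetilde\pi(C)\,\widetilde\lambda_\Phi(C).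
\]
This is to be compared with $\mathbb EF(T_P)=\sum_C\pi(C)\lambda_{\overline F}(C)$. Both the conditional means and the mixing laws differ, and we exchange them one at a time.

\emph{The conditional means.} Fix $C$ and write $W=W(C)$, $H=H(C)$. Since $Z_<=\emptyset$, we have $Z=W\cup H$. Lemma~\ref{lem:shepp}(c) for $A+W$ and $S\mapsto\overline F((A\times H)\cup S)$ gives
\[
\lambda_{\overline F}(C)\le\mathbb E\overline F\big((A\times H)\cup(\{a\}\times W)\cup T_{\widetilde A+W}\big)
=\mathbb E\Phi\big((\widetilde A\times H)\cup T_{\widetilde A+W}\big)=\widetilde\lambda_\Phi(C).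
\]

\emph{The mixing laws.} By Lemma~\ref{lem:late}(c) for $P$ and $\widetilde P$, $\pi(C)$ is proportional to $\widetilde\pi(C)r(C)$, where, with $f=|W(C)|$,
\[
r(C)=\binom{n+f}{n}\Big/\binom{n-1+f}{n-1}=\frac{n+f}{n}.
\]
The function $r$ is positive and increasing on $\mathcal C$, the function $\widetilde\lambda_\Phi$ is decreasing by Lemma~\ref{lem:late}(b), and $\widetilde\pi$ is log-supermodular by Lemma~\ref{lem:lsm}. By \eqref{eq:tilt}, $\sum_C\pi\widetilde\lambda_\Phi=\sum_C\widetilde\pi r\widetilde\lambda_\Phi\big/\sum_C\widetilde\pi r\le\sum_C\widetilde\pi\widetilde\lambda_\Phi$.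

Together,
\[
\mathbb EF(T_P)=\sum_C\pi\lambda_{\overline F}\le\sum_C\pi\widetilde\lambda_\Phi\le\sum_C\widetilde\pi\widetilde\lambda_\Phi=\mathbb EF\big((\{a\}\times Z)\cup T_{P-a}\big).
\]
This completes the induction and proves Theorem~\ref{thm:main}, and with it Theorem~\ref{thm:conj}. \qed

\begin{remark}[where the hypotheses enter]
That the blocks of $Y$ form a chain puts $A$ below $Y'$, so that both cuts are initial segments. That the blocks of $Z$ form a chain confines the difference of two incomparable cuts to one block in Lemma~\ref{lem:lsm}, and it gives $Z=Z_<\oplus Z_\parallel\oplus Z_>$. That relations between $Y$ and $Z$ hold between whole blocks gives Lemma~\ref{lem:vectors} and, with the last decomposition, the form \eqref{eq:lower} of the lower part. Example~\ref{ex:N} shows how the argument breaks without \eqref{eq:lower}. Let the chain $z_1<z_2$ play the role of $A_1\oplus A_2$, so that the late cut $C^+$ is the set of elements of $\{y_1,y_2\}$ preceding $z_2$. The probability of $z_1<_Ly_1$ is $\frac12$ given $C^+=\{y_1\}$ and $\frac23$ given $C^+=\{y_1,y_2\}$, contrary to the monotonicity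 in Lemma~\ref{lem:late}(b). The added element $y_2$ is above $z_1$ but not above $y_1$, so it pushes $z_1$ down relative to $y_1$; in a two-chain sum an element of $Z_>$ lies above all of $A+W(C)$ and has no such effect.
\end{remark}

\begin{thebibliography}{9}

\bibitem{CI}
\emph{A Combinatorial Approach To Correlation Inequalities},
\texttt{http://posets.tcs.uj.edu.pl/\allowbreak archive/\allowbreak attachements/\allowbreak Papers/\allowbreak 117-DM-Correlation.pdf}

\bibitem{FKG}
Fortuin, Kasteleyn and Ginibre, 1971.

\end{thebibliography}
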